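\title{Density of point evaluations among the multiplicative seminorms on bounded analytic functions in an ultrametric disc}

\begin{abstract}
Let $K$ be an algebraically closed field, complete for a nontrivial ultrametric absolute value, and let $A$ be the Banach algebra of bounded analytic functions in the open unit disc $D$ of $K$. We prove that the seminorms $f\mapsto|f(a)|$, $a\in D$, are dense in the space of all continuous multiplicative seminorms on $A$, with no further hypothesis on $K$. The main step shows that a seminorm $\phi$ with $\phi(f)<r$ extends to the algebra of bounded analytic functions on a family of discs on which $|f|\le r$. As consequences we obtain a description of all these seminorms by ultrafilters on $D$, the uniqueness of the seminorm attached to each maximal ideal of $A$, and a corona theorem with uniform bounds.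
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout the paper $K$ is an algebraically closed field, complete with respect to a nontrivial ultrametric absolute value $|\cdot|$, and $D=\{x\in K:|x|<1\}$ is the open unit disc. Let $A$ be the $K$-algebra of bounded analytic functions in $D$, that is, of power series $f=\sum_{n\ge0}a_nx^n$ with coefficients in $K$ and $\sup_n|a_n|<\infty$. The Gauss norm
\[
\|f\|=\sup_n|a_n|=\sup_{x\in D}|f(x)|
\]
makes $A$ a Banach $K$-algebra. A \emph{continuous multiplicative seminorm} on $A$ is a map $\phi:A\to[0,\infty)$ such that, for $f,g\in A$ and $\lambda\in K$,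
\begin{equation}\label{eq:mult}
\begin{gathered}
\phi(fg)=\phi(f)\phi(g),\qquad \phi(f+g)\le\max(\phi(f),\phi(g)),\\
\phi(\lambda f)=|\lambda|\phi(f),\qquad \phi(1)=1,\qquad \phi(f)\le\|f\|.
\end{gathered}
\end{equation}
We write $\operatorname{Mult}(A)$ for the set of these maps, with the topology of pointwise convergence on $A$. Let $\operatorname{Mult}_m(A)$ be the subset of those $\phi$ whose kernel is a maximal ideal, and $\operatorname{Mult}_a(A)$ the subset of those whose kernel is a maximal ideal of the form $(x-a)A$ with $a\in D$.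

The axioms \eqref{eq:mult} are the properties of ``the absolute value of $f$ at a point''. Each $a\in D$ gives the seminorm $\phi_a(f)=|f(a)|$, whose kernel is $(x-a)A$. Conversely, if $\ker\phi=(x-a)A$, then $f-f(a)\in\ker\phi$ gives $\phi(f)=|f(a)|$. So $\operatorname{Mult}_a(A)=\{\phi_a:a\in D\}$ is a copy of the disc. The axioms pass to pointwise limits, so limits of point evaluations are again in $\operatorname{Mult}(A)$; the Gauss norm itself turns out to be such a limit (Lemma~\ref{lem:generic}). It is natural to ask whether there is anything else. The norm of $A$ is a supremum over $D$, so every $\phi$ satisfies $\phi(f)\le\sup_a\phi_a(f)$, and this suggests that the points of $D$ see everything. But it is one inequality for one function, whereas density asks for a single point at which finitely many functions have almost prescribed absolute values.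

It is known that $\operatorname{Mult}_a(A)$ is dense in $\operatorname{Mult}_m(A)$ when $K$ is spherically complete or strongly valued (we use neither notion), and that every continuous multiplicative \emph{norm} on $A$ lies in the closure of $\operatorname{Mult}_a(A)$. The problem that we consider comes from \cite{corona}: it is the conjecture that $\operatorname{Mult}_a(A)$ is dense in the whole of $\operatorname{Mult}(A)$. We prove it for every field $K$ as above.

\begin{theorem}\label{thm:main}
Let $K$ be algebraically closed and complete for a nontrivial ultrametric absolute value. For all $\phi\in\operatorname{Mult}(A)$, $f_1,\dots,f_n\in A$ and $\varepsilon>0$ there is $a\in D$ with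
\[
\phi(f_l)-\varepsilon<|f_l(a)|\le\phi(f_l)+\varepsilon\qquad(l=1,\dots,n).
\]
Hence $\operatorname{Mult}_a(A)$ is dense in $\operatorname{Mult}(A)$.
\end{theorem}

Neither algebraic closedness nor nontriviality can simply be dropped. If the absolute value is trivial then $D=\{0\}$, and if $K=\mathbb{Q}_p$ then $|a|\le1/p$ on $D$; in both cases the Gauss norm $\sup_n|a_n|$ takes the value $1$ at $x$ and is not a limit of point evaluations.

The two inequalities of the theorem are obtained in different ways. For the upper bounds we show that, if $\phi(f)<r$, then $\phi$ extends to the algebra of bounded analytic functions on a family of discs on which $|f|\le r$. Doing this for $f_1,\dots,f_n$ in turn, we reach a family of discs on which all upper bounds hold at every point. The idempotents of the new algebra then select one disc on which $\sup|f_l|>\phi(f_l)-\varepsilon$ for all $l$ at once, and a generic point of that disc satisfies the lower bounds.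

Section~\ref{sec:facts} collects the facts on analytic functions that we use, and Section~\ref{sec:cases} works out three test cases. Sections~\ref{sec:families}--\ref{sec:density} contain the proof, which gives density for the larger algebras $\ell^\infty(J,A)$ as well (Theorem~\ref{thm:LJ}). Section~\ref{sec:conseq} derives an ultrafilter description of $\operatorname{Mult}(A)$ (Theorem~\ref{thm:ultra}), the uniqueness of the seminorm attached to each maximal ideal, for every $K$ (Theorem~\ref{thm:unique}), and a uniform corona theorem (Theorem~\ref{thm:corona}).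

\section{Analytic functions and seminorms}\label{sec:facts}

\subsection*{Functions on the unit disc}
Since $K$ is algebraically closed, the group $|K^*|$ is divisible; being nontrivial, it is dense in $(0,\infty)$. A series $f=\sum a_nx^n$ is \emph{analytic in $D$} if $|a_n|R^n\to0$ for every $R<1$. For $0\le R<1$ put $|f|_R=\max_n|a_n|R^n$. At a point $b\in D$ we have the Taylor expansion $f=\sum c_n(x-b)^n$ with $c_n=\sum_{m\ge n}\binom mn a_mb^{m-n}$; the order of $f$ at $b$ is the least $n$ with $c_n\ne0$, and we put $|f|_{b,\rho}=\max_n|c_n|\rho^n$ for $0\le\rho<1$. If $|b|\le R$, the formula for $c_n$ gives $|f|_{b,R}\le|f|_R$, and exchanging the roles of $0$ and $b$ gives equality. Hence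
\begin{equation}\label{eq:center}
|f|_{b,\rho}=|f|_{b',\rho}\quad\text{if }|b-b'|\le\rho,
\end{equation}
and translation by $b$ is an isometric automorphism of $A$.

We use two textbook facts. \emph{Gauss's lemma}: $|fg|_R=|f|_R|g|_R$ for $0<R<1$. \emph{Weierstrass preparation}: let $f\ne0$, $R\in|K^*|$, $R<1$, and let $N$ be the largest index with $|a_N|R^N=|f|_R$. Then $f=Pe$, where $P$ is a monic polynomial of degree $N$ with all its roots in $\{|x|\le R\}$, and $e=\sum e_nx^n$ satisfies $|e_n|R^n\to0$ and $|e_n|R^n<|e_0|$ for $n\ge1$; thus $|e(x)|=|e_0|$ for $|x|\le R$, and $1/e$ is again a series converging on $\{|x|\le R\}$. They have the following consequences.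

\begin{itemize}
\item[(F1)] \emph{The function $R\mapsto|f|_R$ is continuous and nondecreasing on $[0,1)$; for $f\in A$ it tends to $\|f\|$ as $R\to1$. The Gauss norm is multiplicative.} On $[0,R_0]$, $R_0<1$, the function is the uniform limit of the functions $\max_{n\le N}|a_n|R^n$. The limit at $1$ is $\sup_n|a_n|$, and the last claim is the limit of Gauss's lemma.
\item[(F2)] \emph{A nonzero $f$ has finitely many zeros in $\{|x|\le R\}$, $R<1$. If $R\in|K^*|$ and $f$ has no zero on $\{|x|=R\}$, then $|f(x)|=|f|_R$ there.} Write $f=Pe$. The zeros are the roots of $P$; if all of them have absolute value $<R$, then $|P(x)|=R^N=|P|_R$ and $|e(x)|=|e|_R$ for $|x|=R$.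
\item[(F3)] \emph{Let $f,g\in A$, $f\ne0$, and let $g$ vanish at each zero of $f$ to at least the same order. Then $g/f\in A$ and $\|g/f\|=\|g\|/\|f\|$.} On $\{|x|\le R\}$ write $f=Pe$ and divide $g$ by the linear factors of $P$ one at a time; this gives $g=fq_R$ with $q_R$ converging on $\{|x|\le R\}$. As $K[[x]]$ is a domain, $q_R=q$ does not depend on $R$, and $|q|_R=|g|_R/|f|_R\to\|g\|/\|f\|$.
\item[(F4)] \emph{If $f\in A$ has no zero in $D$, then $|f(x)|=\|f\|$ for all $x\in D$, and $f^{-1}\in A$ with $\|f^{-1}\|=\|f\|^{-1}$.} Here $N=0$ for every $R$, so $|a_n|R^n<|a_0|$ for $n\ge1$; hence $|f(x)|=|a_0|=\|f\|$. The rest is (F3) with $g=1$.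
\end{itemize}

\subsection*{Smaller discs}
A \emph{disc} means a set $B=\{x:|x-b|<\rho\}$ with $b\in D$, $\rho\in|K^*|$, $\rho\le1$; it is contained in $D$. Let $A_B$ be the algebra of series $h=\sum c_n(x-b)^n$ with $\|h\|_B=\sup_n|c_n|\rho^n<\infty$. If $|\lambda|=\rho$, the substitution $x=b+\lambda y$ is an isometric isomorphism of $A_B$ onto $A$, so (F1)--(F4) hold on $B$. This is why we take open discs with radius in $|K^*|$. Restriction maps $A$ to $A_B$ and does not increase norms; for $\rho<1$ and $f\in A$ we have $\|f\|_B=|f|_{b,\rho}$.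

\begin{itemize}
\item[(F5)] \emph{Let $P=\prod_{l=1}^d(x-a_l)$ with all $a_l\in B$. Then $\|P\|_B=\rho^d$, and each $h\in A_B$ can be written $h=Pq+u$ with $q\in A_B$, $u$ a polynomial of degree $<d$, and $\|u\|_B\le\|h\|_B$.} We have $\|x-a_l\|_B=\rho$, which gives the first claim. Put $q_0=h$ and $q_k=(q_{k-1}-q_{k-1}(a_k))/(x-a_k)$. By (F3), $\|q_k\|_B\le\rho^{-k}\|h\|_B$. Then $h=Pq_d+\sum_{k<d}q_k(a_{k+1})\prod_{l\le k}(x-a_l)$, and the $k$-th summand has norm at most $\rho^{-k}\|h\|_B\,\rho^k$.
\item[(F6)] \emph{If $u$ is a polynomial of degree $<d$, then $\|u\|\le\rho^{-d}\|u\|_B$.} Write $u=\sum_{k<d}c_k(x-b)^k$; then $|c_k|\le\rho^{-k}\|u\|_B\le\rho^{-d}\|u\|_B$ and $\|x-b\|=1$.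
\end{itemize}

\subsection*{Seminorms}
Let $L$ be a commutative $K$-algebra with an ultrametric submultiplicative norm, and define $\operatorname{Mult}(L)$ by \eqref{eq:mult}. Let $\psi\in\operatorname{Mult}(L)$.

\begin{itemize}
\item[(M1)] If $\psi(m)=0$ then $\psi(g+m)=\psi(g)$, by the ultrametric inequality applied to $g+m$ and to $(g+m)-m$.
\item[(M2)] The kernel of $\psi$ is a prime ideal, and $\psi$ induces an ultrametric absolute value on the fraction field of $L/\ker\psi$. Let $\mathcal H$ be the completion of this field and $\chi:L\to\mathcal H$ the canonical $K$-algebra homomorphism. Then $\psi(g)=|\chi(g)|$.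
\item[(M3)] Conversely, let $\mathcal H$ be an ultrametric valued extension of $K$ and $\theta:L\to\mathcal H$ a $K$-algebra homomorphism with $\theta(1)=1$ and $|\theta(h)|\le C\|h\|$ for all $h$. Then $|\theta|\in\operatorname{Mult}(L)$: from $|\theta(h)|^n=|\theta(h^n)|\le C\|h\|^n$ for all $n$ we get $|\theta(h)|\le\|h\|$.
\item[(M4)] If $g\in A$ has no zero in $D$, then $\phi(g)=\|g\|$ for every $\phi\in\operatorname{Mult}(A)$. Indeed $\phi(g)\le\|g\|$ and $\phi(g)^{-1}=\phi(g^{-1})\le\|g\|^{-1}$ by (F4).
\end{itemize}

Finally, if $\mathcal U$ is an ultrafilter on a set $X$ and $v:X\to\mathbb{R}$ is bounded, there is a unique number $\lim_{\mathcal U}v$ such that $\{x:|v(x)-\lim_{\mathcal U}v|\le\varepsilon\}\in\mathcal U$ for all $\varepsilon>0$; this limit respects products, maxima and inequalities.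

\section{Three test cases}\label{sec:cases}

\subsection*{The Gauss norm; a single function}
The following lemma is Theorem~\ref{thm:main} for the Gauss norm. It will also be the last step of the general proof.

\begin{lemma}\label{lem:generic}
Let $F_1,\dots,F_n\in A$ and let $s_1,\dots,s_n$ be real numbers with $s_l<\|F_l\|$. There is $y\in D$ with $s_l<|F_l(y)|\le\|F_l\|$ for all $l$.
\end{lemma}

\begin{proof}
By (F1) there is $R_0<1$ with $|F_l|_R>s_l$ for all $l$ and all $R\in[R_0,1)$. Let $R_0<R_1<1$. By (F2) the nonzero $F_l$ have finitely many zeros in $\{|x|\le R_1\}$, and $|K^*|\cap[R_0,R_1]$ is infinite. So there is $R\in|K^*|\cap[R_0,R_1]$ such that no nonzero $F_l$ vanishes on $\{|x|=R\}$. For $|y|=R$ we have $|F_l(y)|=|F_l|_R$, by (F2) if $F_l\ne0$ and trivially otherwise.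
\end{proof}

The case $n=1$ of Theorem~\ref{thm:main} is also easy, for every $\phi$. If $f=0$ there is nothing to prove, and if $f$ has no zero then $\phi(f)=\|f\|=|f(a)|$ for all $a$ by (M4) and (F4). If $f\ne0$ has a zero $b$, the continuous function $\rho\mapsto|f|_{b,\rho}$ goes from $0$ to $\|f\|$, and it equals $|f(x)|$ on the circle $|x-b|=\rho$ for a dense set of radii $\rho$. So the values of $|f|$ are dense in $[0,\|f\|]$, an interval that contains $\phi(f)$. This argument finds a point for $f$ without locating $\phi$, and it says nothing about a second function at that point. For $n\ge2$ we have to find out where in the disc $\phi$ lives.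

\subsection*{A seminorm that polynomials do not see}
One would like to locate $\phi$ by the numbers $\phi(x-a)$. This is not always possible.

\begin{example}\label{ex:boundary}
Let $f=\sum c_nx^n\in A$ with $|c_n|$ strictly increasing. Then $f$ has infinitely many zeros. Otherwise, by (F3), $f=Pg$ with $P$ monic of degree $d$ with roots in $D$ and $g=\sum g_nx^n\in A$ without zeros. Then $|g_n|\le|g_0|=\|g\|=\|f\|$, the lower coefficients of $P$ have absolute value $<1$, and so $|c_d|=|g_0|=\|f\|$, which contradicts $|c_d|<|c_{d+1}|$. Let $a_1,a_2,\dots$ be the distinct zeros of $f$; by (F2), $|a_k|\to1$. Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb{N}$ and $\phi(g)=\lim_{\mathcal U}|g(a_k)|$. Then $\phi\in\operatorname{Mult}(A)$ and $\phi(f)=0$. On the other hand $\phi(x-a)=1=\|x-a\|$ for $a\in D$, and $\phi(x-c)=\|x-c\|$ for $|c|\ge1$ by (M4). So $\phi$ agrees with the Gauss norm on $K[x]$ and differs from it at $f$.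
\end{example}

\subsection*{Two zeros}
The information $\phi(f)<r$ should mean that $\phi$ lives where $|f|<r$. Here is the smallest case in which this set is not a single disc.

\begin{example}\label{ex:two}
Let $f=x(x-a)$ with $0<|a|<1$, let $r\in|K^*|$, $r<|a|^2$, and put $\rho=r/|a|<|a|$. The discs $B_0=\{|x|<\rho\}$ and $B_1=\{|x-a|<\rho\}$ are disjoint, and the expansions $f=-ax+x^2=a(x-a)+(x-a)^2$ give $\|f\|_{B_0}=\|f\|_{B_1}=\max(|a|\rho,\rho^2)=r$. Let $\phi\in\operatorname{Mult}(A)$ with $\phi(f)<r$. We extend $\phi$ to $A_{B_0}\times A_{B_1}$, normed by the maximum, in two ways.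

\emph{By evaluation.} Let $\chi:A\to\mathcal H$ be as in (M2) and $\xi=\chi(x)$. Then $|\xi|\,|\xi-a|<r$, and one of the two factors is at least $|a|$, so the other is less than $\rho$. Say $|\xi|<\rho$. For $h=(h_0,h_1)$ with $h_0=\sum c_nx^n$ put $\theta(h)=\sum c_n\xi^n$. The series converges, $\theta$ is a homomorphism, and $|\theta(h)|\le\|h\|$. For $g=\sum a_nx^n\in A$ write $g=\sum_{n<N}a_nx^n+x^Ng_N$ with $\|g_N\|\le\|g\|$. Since $|\chi(x^Ng_N)|\le|\xi|^N\|g\|\to0$, we get $\chi(g)=\sum a_n\xi^n$. So $|\theta|$ extends $\phi$, and its values on the idempotents $(1,0)$ and $(0,1)$ record which disc $\phi$ has chosen.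

\emph{By expansion in powers of $f$.} The first method needs $|\xi|<1$, which fails in Example~\ref{ex:boundary}. What is small in general is $\chi(f)$, so we expand in powers of $f$, with coefficients in $A$. Given $h=(h_0,h_1)$, interpolate at the zeros of $f$:
\[
H=h_0(0)\Bigl(1-\frac xa\Bigr)+h_1(a)\,\frac xa\in A,\qquad\|H\|\le\frac{\|h\|}{|a|}.
\]
On $B_0$ we have $h_0-H=h_0-h_0(0)-(h_1(a)-h_0(0))x/a$, of norm $\le\|h\|$ because $\rho<|a|$; on $B_1$ we have $h_1-H=h_1-h_1(a)-(h_1(a)-h_0(0))(x-a)/a$, with the same bound. Both differences are divisible by $f$, so $h=H+fh'$ with $\|h'\|\le\|h\|/r$. Iterating, we get $H_0,H_1,\dots\in A$ with $\|H_k\|\le|a|^{-1}r^{-k}\|h\|$ and $h\equiv\sum_{k<N}f^kH_k$ modulo $f^N$. The series $\sum_k\chi(f)^k\chi(H_k)$ converges because $\phi(f)<r$, and it is the candidate for $\theta(h)$. For instance, if $h=(1,0)$ and $\phi(f)=0$, it equals $1-\xi/a$, which is $1$ or $0$ according as $\xi=0$ or $\xi=a$.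
\end{example}

The second method works in general, with three changes. There may be infinitely many discs, so the interpolating function is an infinite sum that must be made to converge (Section~\ref{sec:interp}). One must prove that the candidate does not depend on the expansion and is multiplicative (Section~\ref{sec:ext}). And the bound on $h'$ loses a constant factor, which has to be recovered (Section~\ref{sec:density}). Moreover, the extended seminorm no longer lives on one disc, and for infinitely many discs it need not choose any of them. To repeat the construction with a second function we need a class of algebras that it preserves.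

\section{Families of discs and refinements}\label{sec:families}

For a set $J$ let $L_J=\ell^\infty(J,A)$ be the algebra of families $f=(f_j)_{j\in J}$ in $A$ with $\|f\|=\sup_j\|f_j\|<\infty$, and let $L_\emptyset=0$. It is a Banach algebra of bounded functions on $J\times D$, and $L_J=A$ when $J$ is a point. We prove Theorem~\ref{thm:main} in the following form.

\begin{theorem}\label{thm:LJ}
Let $J$ be a nonempty set, $\psi\in\operatorname{Mult}(L_J)$, $f_1,\dots,f_n\in L_J$ and $\varepsilon>0$. There is $(j,a)\in J\times D$ with
\[
\psi(f_l)-\varepsilon<|f_{l,j}(a)|\le\psi(f_l)+\varepsilon\qquad(l=1,\dots,n).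
\]
Hence the seminorms $g\mapsto|g_j(a)|$, $(j,a)\in J\times D$, are dense in $\operatorname{Mult}(L_J)$.
\end{theorem}

\begin{definition}\label{def:ref}
Let $\psi\in\operatorname{Mult}(L_J)$. A \emph{refinement} of $(J,\psi)$ is a triple $(J',\pi,\psi')$ where
\begin{itemize}
\item[(i)] $\pi:J'\times D\to J\times D$ has the form $\pi(i,y)=(p(i),b_i+\lambda_iy)$ with $p:J'\to J$, $b_i\in D$ and $0<|\lambda_i|\le1$;
\item[(ii)] $\psi'\in\operatorname{Mult}(L_{J'})$ and $\psi'\circ\pi^*=\psi$, where $\pi^*:L_J\to L_{J'}$ is composition with $\pi$.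
\end{itemize}
\end{definition}

Thus $\pi$ describes a family of discs $\{|x-b_i|<|\lambda_i|\}$ inside the copies of $D$, the map $\pi^*$ is restriction to these discs, and $\psi'$ is an extension of $\psi$. The map $\pi^*$ is a $K$-algebra homomorphism that does not increase norms. The identity is a refinement, and a refinement of a refinement is a refinement, since $b+\lambda(b'+\lambda'y)=(b+\lambda b')+\lambda\lambda'y$ with $b+\lambda b'\in D$.

The simplest refinements discard part of the index set. For $S\subset J$ let $1_S\in L_J$ be the family with components $1$ on $S$ and $0$ elsewhere. We call $S$ \emph{large} for $\psi$ if $\psi(1_S)=1$.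

\begin{lemma}\label{lem:large}
Let $\psi\in\operatorname{Mult}(L_J)$.
\begin{itemize}
\item[(a)] For $S\subset J$ we have $\psi(1_S)\in\{0,1\}$, and exactly one of $S$ and $J\setminus S$ is large. Large sets are nonempty, and a finite intersection of large sets is large.
\item[(b)] If $S$ is large, then $\psi(g)\le\sup_{j\in S}\|g_j\|$ for all $g\in L_J$.
\item[(c)] If $S$ is large, there is $\psi_S\in\operatorname{Mult}(L_S)$ such that $S$, the inclusion $S\times D\to J\times D$ and $\psi_S$ form a refinement of $(J,\psi)$.
\end{itemize}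
\end{lemma}

\begin{proof}
(a) As $1_S^2=1_S$, the number $\psi(1_S)$ equals its square. The idempotents $1_S$ and $1_{J\setminus S}$ have product $0$, so at most one has $\psi=1$, and sum $1$, so at least one has. Finally $\psi(1_\emptyset)=\psi(0)=0$ and $1_{S\cap T}=1_S1_T$.
(b) $\psi(g)=\psi(g)\psi(1_S)=\psi(g1_S)\le\|g1_S\|$.
(c) For $w\in L_S$ let $\psi_S(w)$ be the value of $\psi$ at the extension of $w$ by zero. Extension by zero is an isometric, $K$-linear and multiplicative map that sends $1$ to $1_S$, so $\psi_S$ satisfies \eqref{eq:mult}, and $\psi_S(g|_S)=\psi(g1_S)=\psi(g)$.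
\end{proof}

\section{Interpolation at the zeros of a function}\label{sec:interp}

In this section and the next we fix a set $J$, an element $f\in L_J$ and real numbers $r,\beta,\eta$ with
\begin{equation}\label{eq:setting}
r\in|K^*|,\qquad r<\|f_j\|\le\beta\ \ (j\in J),\qquad 0<\eta<1,\qquad\text{and put } C=\frac{\beta}{\eta r}>1 .
\end{equation}
No seminorm is involved yet. Around each zero of $f_j$ we take the disc on which the norm of $f_j$ is exactly $r$. The upper bound $\le r$ is the purpose of the construction. The lower bound $\ge r$ is what makes division by $f_j$ uniformly bounded over all discs.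

\begin{lemma}\label{lem:discs}
For each $j\in J$ there is a family $(B_i)_{i\in I_j}$ of pairwise disjoint discs $B_i=\{|x-b_i|<\rho_i\}$ with $f_j(b_i)=0$, $\rho_i\in|K^*|$, $\rho_i<1$ and $\|f_j\|_{B_i}=r$, whose union contains all zeros of $f_j$.
\end{lemma}

\begin{proof}
Let $a$ be a zero of $f_j$ and $f_j=\sum_{n\ge1}c_n(x-a)^n$. The function $\rho\mapsto|f_j|_{a,\rho}=\max_{n\ge1}|c_n|\rho^n$ is continuous on $[0,1)$, strictly increasing because there is no constant term, and goes from $0$ to $\|f_j\|>r$. So there is a unique $\rho(a)\in(0,1)$ with $|f_j|_{a,\rho(a)}=r$. Since $r=|c_n|\rho(a)^n$ for some $n\ge1$ and $|K^*|$ is divisible, $\rho(a)\in|K^*|$. Suppose that the discs $\{|x-a|<\rho(a)\}$ and $\{|x-a'|<\rho(a')\}$ meet and $\rho(a)\le\rho(a')$. Then $|a-a'|<\rho(a')$, so $|f_j|_{a,\rho(a')}=|f_j|_{a',\rho(a')}=r$ by \eqref{eq:center}, whence $\rho(a)=\rho(a')$ and the discs coincide. Let the $B_i$ be the distinct discs so obtained.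
\end{proof}

Put $J'=\bigsqcup_jI_j$, choose $\lambda_i$ with $|\lambda_i|=\rho_i$, and let $\pi(i,y)=(j,b_i+\lambda_iy)$ for $i\in I_j$. We identify $L_{J'}$ with the algebra of bounded families $h=(h_i)$, $h_i\in A_{B_i}$, and write $\|\cdot\|_i$ for $\|\cdot\|_{B_i}$. Then $\|\pi^*f\|\le r$. The set $I_j$ is empty if $f_j$ has no zero.

\begin{proposition}\label{prop:interp}
For each $h\in L_{J'}$ there are $H\in L_J$ and $h'\in L_{J'}$ with
\[
h=\pi^*H+(\pi^*f)\,h',\qquad\|H\|\le C\|h\|,\qquad\|h'\|\le\frac Cr\,\|h\|.
\]
\end{proposition}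

We need, for each $j$, one function $H_j\in A$ that agrees with $h_i$ at the zeros of $f_j$ in $B_i$, with multiplicities, for all $i\in I_j$. As in Lagrange interpolation, we remove from $f_j$ the zeros in $B_i$; the quotient $g_i$ is a unit on $B_i$ and vanishes at all other zeros, and we try $H_j=\sum_iu_ig_i$ with polynomials $u_i$. The terms have uniformly bounded norm, but nothing forces an infinite sum of such terms to converge. The remedy uses the fact that the discs $B_i$ tend to the boundary: on a disc where $|x|$ is close to $1$, a high power $x^{n_i}$ still has absolute value at least $\eta$. Inserting the factors $x^{n_i}$ costs the constant $1/\eta$ and makes the sum converge coefficient by coefficient.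

\begin{proof}
Fix $j$; if $I_j=\emptyset$ put $H_j=0$. Let $i\in I_j$. Since $B_i\subset\{|x|\le\max(|b_i|,\rho_i)\}$, the function $f_j$ has finitely many zeros in $B_i$. Let $P_i$ be the monic polynomial with these zeros, counted with multiplicity, and $d_i=\deg P_i\ge1$. By (F5) on $D$ we have $\|P_i\|=1$, so by (F3) $g_i=f_j/P_i\in A$ and $\|g_i\|=\|f_j\|\le\beta$. On $B_i$ the function $g_i$ has no zero, so by (F4) it is a unit of $A_{B_i}$ of constant absolute value $\kappa_i=\|g_i\|_i$. Taking norms on $B_i$ in $f_j=P_ig_i$ gives
\begin{equation}\label{eq:kappa}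
\kappa_i\,\rho_i^{d_i}=r .
\end{equation}

\emph{The exponents.} If $0\in B_i$ put $n_i=0$. Otherwise $|b_i|\ge\rho_i$, so $|x|=|b_i|\in(0,1)$ on $B_i$, and we put $n_i=\lfloor\log\eta/\log|b_i|\rfloor\ge0$; then $|b_i|^{n_i}\ge\eta$. In both cases $x^{n_i}g_i$ is a unit of $A_{B_i}$ of constant absolute value $\ge\eta\kappa_i$. The $b_i$ are distinct zeros of $f_j$, so for each $R<1$ only finitely many $i\in I_j$ have $|b_i|\le R$. Hence for each $m$ we have $n_i>m$ for all but finitely many $i\in I_j$.

\emph{The function $H_j$.} The quotient $h_i/(x^{n_i}g_i)$ lies in $A_{B_i}$ and has norm at most $\|h\|/(\eta\kappa_i)$. By (F5),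
\begin{equation}\label{eq:div}
\frac{h_i}{x^{n_i}g_i}=P_iq_i+u_i,\qquad q_i\in A_{B_i},\quad\deg u_i<d_i,\quad\|u_i\|_i\le\frac{\|h\|}{\eta\kappa_i},
\end{equation}
and by (F6) and \eqref{eq:kappa}, $\|u_i\|\le\|h\|/(\eta\kappa_i\rho_i^{d_i})=\|h\|/(\eta r)$. Put
\[
H_j=\sum_{i\in I_j}u_i\,x^{n_i}g_i .
\]
Each term lies in $A$ and has norm at most $\beta\|h\|/(\eta r)=C\|h\|$, and only finitely many terms contribute to the coefficient of $x^m$. So the sum is a well-defined power series whose coefficients are bounded by $C\|h\|$: we have $H_j\in A$ and $\|H_j\|\le C\|h\|$.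

\emph{The remainder.} Fix $i\in I_j$. For $k\in I_j$, $k\ne i$, the polynomials $P_k$ and $P_i$ have no common root, so (F3) gives $f_j/(P_kP_i)\in A$, of norm $\|f_j\|$. By the argument just used for $H_j$, the sum $W_i=\sum_{k\ne i}u_kx^{n_k}f_j/(P_kP_i)$ is an element of $A$. Each coefficient of $P_iW_i$ involves finitely many terms of the sum, so $P_iW_i=\sum_{k\ne i}u_kx^{n_k}g_k=H_j-u_ix^{n_i}g_i$. With \eqref{eq:div} we obtain in $A_{B_i}$
\[
h_i-H_j=x^{n_i}g_iP_iq_i-P_iW_i=f_jh_i',\qquad h_i'=x^{n_i}q_i-g_i^{-1}W_i\in A_{B_i}.
\]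
Since $\|\cdot\|_i$ is multiplicative and $\|f_j\|_i=r$, we get $r\|h_i'\|_i=\|h_i-H_j\|_i\le\max(1,C)\|h\|=C\|h\|$.
\end{proof}

Proposition~\ref{prop:interp} says that $L_J/fL_J\to L_{J'}/(\pi^*f)L_{J'}$ is onto. The next lemma gives injectivity, also modulo powers of $f$; it is here that we need \emph{all} zeros of $f_j$ to lie in the discs.

\begin{lemma}\label{lem:inj}
Let $N\ge1$ and $s\in L_J$ with $\pi^*s\in(\pi^*f)^NL_{J'}$. Then $s=f^Nq$ with $q\in L_J$ and $\|q_j\|=\|s_j\|/\|f_j\|^N$ for all $j$.
\end{lemma}

\begin{proof}
Every zero of $f_j^N$ lies in some $B_i$, $i\in I_j$, where $s_j$ is divisible by $f_j^N$. By (F3), $q_j=s_j/f_j^N\in A$ has the stated norm, which is at most $\|s\|/r^N$.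
\end{proof}

\section{Extending a seminorm to the discs}\label{sec:ext}

Keep the notation of Section~\ref{sec:interp}, and let $\psi\in\operatorname{Mult}(L_J)$ with $\chi:L_J\to\mathcal H$ as in (M2). If $\psi(f)=0$, then $\chi$ factors through $L_J/fL_J\cong L_{J'}/(\pi^*f)L_{J'}$, and $h\mapsto\chi(H)$ is the extension we want. If $\psi(f)$ is small but not zero, we iterate the interpolation as in Example~\ref{ex:two}. Each step multiplies norms by at most $C/r$ and gains a factor $\psi(f)$, so the condition for convergence is $\psi(f)<r/C$.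

\begin{proposition}\label{prop:ext}
Assume \eqref{eq:setting}, and let $\psi\in\operatorname{Mult}(L_J)$ satisfy $\psi(f)<r/C=\eta r^2/\beta$. There is $\psi'\in\operatorname{Mult}(L_{J'})$ with $\psi'\circ\pi^*=\psi$. Thus $(J',\pi,\psi')$ is a refinement of $(J,\psi)$ with $\|\pi^*f\|\le r$.
\end{proposition}

\begin{proof}
Put $\tau=\psi(f)C/r<1$. Call a sequence $(H_k)_{k\ge0}$ in $L_J$ an \emph{expansion} of $h\in L_{J'}$, with constant $M$, if $\|H_k\|\le M(C/r)^k$ for all $k$ and
\[
h-\pi^*\Bigl(\sum_{k<N}f^kH_k\Bigr)\in(\pi^*f)^NL_{J'}\qquad\text{for all }N\ge1 .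
\]
Then $|\chi(f)^k\chi(H_k)|\le M\tau^k$, so the series $\sum_k\chi(f)^k\chi(H_k)$ converges in $\mathcal H$; we call its sum the \emph{value} of the expansion. The value has absolute value at most $M$.

\emph{Step 1: every $h$ has an expansion with constant $C\|h\|$.} Put $h^{(0)}=h$ and apply Proposition~\ref{prop:interp} repeatedly: $h^{(k)}=\pi^*H_k+(\pi^*f)h^{(k+1)}$. Then $\|h^{(k)}\|\le(C/r)^k\|h\|$, $\|H_k\|\le C(C/r)^k\|h\|$, and $h-\pi^*(\sum_{k<N}f^kH_k)=(\pi^*f)^Nh^{(N)}$.

\emph{Step 2: an expansion of $0$ has value $0$.} Expansions are not unique (the sequence $(fg,-g,0,\dots)$ is an expansion of $0$), so this step is needed for the value to depend on $h$ alone. Let $(H_k)$ be an expansion of $0$ with constant $M$, and $s_N=\sum_{k<N}f^kH_k$. By Lemma~\ref{lem:inj}, $s_N=f^Nq$ with $q\in L_J$ and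
\[
\|q_j\|=\frac{\|s_{N,j}\|}{\|f_j\|^N}\le\max_{k<N}\ \|f_j\|^{-(N-k)}M\Bigl(\frac Cr\Bigr)^k\le M\Bigl(\frac Cr\Bigr)^N,
\]
because $\|f_j\|^{-1}<1/r<C/r$. Hence $|\chi(s_N)|=\psi(f)^N\psi(q)\le M\tau^N\to0$, and the value is $\lim_N\chi(s_N)=0$.

\emph{Step 3: the homomorphism.} The termwise sum or difference of expansions of $h$ and $g$ is an expansion of $h\pm g$, and values add. By Steps 1 and 2 the common value $\theta(h)$ of all expansions of $h$ defines an additive map $\theta:L_{J'}\to\mathcal H$ with $|\theta(h)|\le C\|h\|$. For $G\in L_J$ the sequence $(G,0,0,\dots)$ is an expansion of $\pi^*G$, so $\theta\circ\pi^*=\chi$. In particular $\theta(1)=1$, which shows that $J'\ne\emptyset$.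

Let $(H_k)$ and $(G_k)$ be expansions of $h$ and $g$, with constants $M$ and $M'$, and put $E_k=\sum_{a+b=k}H_aG_b$. The ultrametric inequality gives $\|E_k\|\le MM'(C/r)^k$. The difference
\[
\Bigl(\sum_{a<N}f^aH_a\Bigr)\Bigl(\sum_{b<N}f^bG_b\Bigr)-\sum_{k<N}f^kE_k=\sum_{\substack{a,b<N\\ a+b\ge N}}f^{a+b}H_aG_b
\]
lies in $f^NL_J$, and the image under $\pi^*$ of the product on the left is congruent to $hg$ modulo $(\pi^*f)^NL_{J'}$. So $(E_k)$ is an expansion of $hg$. Its value is the sum of the Cauchy product of the series for $h$ and $g$, and in a complete ultrametric field this sum is the product of the two sums. Hence $\theta(hg)=\theta(h)\theta(g)$. Taking for $g$ a constant $\lambda=\pi^*\lambda$ shows that $\theta$ is $K$-linear. By (M3), $\psi'=|\theta|$ belongs to $\operatorname{Mult}(L_{J'})$, and $\psi'\circ\pi^*=|\chi|=\psi$.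
\end{proof}

The completeness that the proof requires is that of $\mathcal H$, which holds by construction. The bound $\psi\le\|\cdot\|$ is used for the convergence of the series and in Step 2.

\section{Proof of the density theorem}\label{sec:density}

Proposition~\ref{prop:ext} falls short of the goal in two respects. It requires $\|f_j\|>r$ for all $j$, which Lemma~\ref{lem:large} can arrange. And it requires $\psi(f)<\eta r^2/\beta$ instead of $\psi(f)<r$: starting from the bound $\beta$, one step reaches only $r>\sqrt{\beta\psi(f)/\eta}$, about the geometric mean of $\beta$ and $\psi(f)$. But this is a definite gain as long as $\beta>\psi(f)$ and $\eta$ is close to $1$, and refinements can be composed. An infimum argument turns this gain into the sharp statement.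

\begin{proposition}\label{prop:refine}
Let $\psi\in\operatorname{Mult}(L_J)$, $f\in L_J$ and $r_0>\psi(f)$. There is a refinement $(J',\pi,\psi')$ of $(J,\psi)$ with $\|\pi^*f\|\le r_0$.
\end{proposition}

\begin{proof}
Let $t$ be the infimum of $\|\pi^*f\|$ over all refinements. Since $\psi(f)=\psi'(\pi^*f)\le\|\pi^*f\|$, we have $t\ge\psi(f)$, and it suffices to show that $t=\psi(f)$. Suppose $t>\psi(f)$. The number $\eta r^2/\beta$ tends to $t$ as $\eta\to1$, $r\to t$, $\beta\to t$, and $|K^*|$ is dense. So we can choose $\eta\in(0,1)$, $r\in|K^*|$ and $\beta$ with $r<t<\beta$ and $\psi(f)<\eta r^2/\beta$. Take a refinement $(J_1,\pi_1,\psi_1)$ with $\|\pi_1^*f\|\le\beta$, put $F=\pi_1^*f$, and let $S=\{j\in J_1:\|F_j\|>r\}$. If $J_1\setminus S$ is large for $\psi_1$, restriction to it (Lemma~\ref{lem:large}(c)) is a refinement in which $f$ has norm $\le r<t$, a contradiction. So $S$ is large. Restrict to $S$: there $r<\|F_j\|\le\beta$, and the seminorm still takes the value $\psi(f)$ at $F|_S$. Proposition~\ref{prop:ext} gives a further refinement in which $f$ has norm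 $\le r<t$, again a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:LJ}]
Put $c_l=\psi(f_l)$. Apply Proposition~\ref{prop:refine} to $f_1$ with $r_0=c_1+\varepsilon$, then to the pullback of $f_2$ to the refinement obtained with $r_0=c_2+\varepsilon$, and so on. This is possible because pullback preserves the values $c_l$, and the bounds already obtained persist because pullback does not increase norms. We reach a refinement $(J',\pi,\psi')$ such that $F_l=\pi^*f_l$ satisfies $\|F_l\|\le c_l+\varepsilon$ for all $l$.

Let $S_l=\{i\in J':\|F_{l,i}\|>c_l-\varepsilon\}$. If $J'\setminus S_l$ were large for $\psi'$, it would be nonempty and Lemma~\ref{lem:large}(b) would give $c_l=\psi'(F_l)\le c_l-\varepsilon$. So each $S_l$ is large, and by Lemma~\ref{lem:large}(a) there is $i\in S_1\cap\dots\cap S_n$. For this $i$,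
\[
c_l-\varepsilon<\|F_{l,i}\|\le c_l+\varepsilon\qquad(l=1,\dots,n).
\]
Lemma~\ref{lem:generic} gives $y\in D$ with $c_l-\varepsilon<|F_{l,i}(y)|\le c_l+\varepsilon$ for all $l$. Take $(j,a)=\pi(i,y)$; then $f_{l,j}(a)=F_{l,i}(y)$.

The sets $\{\psi_1:|\psi_1(f_l)-\psi(f_l)|<2\varepsilon,\ l\le n\}$ form a basis of neighborhoods of $\psi$, and each contains a point evaluation. This is the density statement.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take for $J$ a point, and recall that $\phi_a\in\operatorname{Mult}_a(A)$.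
\end{proof}

\section{Ultrafilters, maximal ideals and the corona theorem}\label{sec:conseq}

\subsection*{Ultrafilters}
The seminorm of Example~\ref{ex:boundary} is a limit along an ultrafilter. By density this construction is universal.

\begin{theorem}\label{thm:ultra}
The elements of $\operatorname{Mult}(A)$ are exactly the maps $\phi_{\mathcal U}(f)=\lim_{\mathcal U}|f(x)|$ with $\mathcal U$ an ultrafilter on $D$.
\end{theorem}

\begin{proof}
The conditions \eqref{eq:mult} hold for each $\phi_x$ and pass to the limit along $\mathcal U$, so $\phi_{\mathcal U}\in\operatorname{Mult}(A)$. Conversely, let $\phi\in\operatorname{Mult}(A)$. The sets $\{a\in D:\bigl||f_l(a)|-\phi(f_l)\bigr|\le\varepsilon,\ l\le n\}$ are nonempty by Theorem~\ref{thm:main}, and the intersection of two of them contains a third (join the two lists of functions and take the smaller $\varepsilon$). So they form a filter base. If $\mathcal U$ is an ultrafilter containing it, then $\phi_{\mathcal U}(f)=\phi(f)$ for all $f$ by the definition of the limit.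
\end{proof}

\subsection*{Maximal ideals}
We use the following theorem \cite[Thm.~1.2.1]{berk}: a nonzero commutative Banach ring $E$ carries a bounded multiplicative seminorm, that is, a map $\nu:E\to[0,\infty)$ with $\nu(0)=0$, $\nu(1)=1$, $\nu(uv)=\nu(u)\nu(v)$, $\nu(u-v)\le\nu(u)+\nu(v)$ and $\nu(u)\le c\|u\|$ for some constant $c$.

\begin{lemma}\label{lem:exist}
Let $J\ne\emptyset$. Every maximal ideal $M$ of $L_J$ is the kernel of some $\psi\in\operatorname{Mult}(L_J)$.
\end{lemma}

\begin{proof}
An element at distance $<1$ from $1$ is invertible (geometric series), so the closure of $M$ is a proper ideal and $M$ is closed. Thus $E=L_J/M$ with the quotient norm is a nonzero Banach $K$-algebra. Let $\nu$ be as above and let $\psi$ be its composite with $L_J\to E$. The kernel of $\nu$ is a proper ideal of the field $E$, hence $0$, and $\ker\psi=M$. It remains to check \eqref{eq:mult}. From $\psi(g)^n=\psi(g^n)\le c\|g\|^n$ we get $\psi(g)\le\|g\|$. For $\lambda\in K^*$ this gives $\psi(\lambda)\le|\lambda|$ and $\psi(\lambda)^{-1}=\psi(\lambda^{-1})\le|\lambda|^{-1}$,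 so $\psi(\lambda g)=|\lambda|\psi(g)$. In particular binomial coefficients have $\psi\le1$, so $\psi(g+h)^n\le(n+1)\max(\psi(g),\psi(h))^n$ for all $n$, and $\psi$ is ultrametric.
\end{proof}

\begin{theorem}\label{thm:unique}
Every maximal ideal $M$ of $A$ is the kernel of exactly one $\phi\in\operatorname{Mult}(A)$.
\end{theorem}

To compare two seminorms with kernel $M$ at a function $g\notin M$, we choose discs on each of which $|g|$ is constant. The value of a seminorm at $g$ is then read off from its large sets of discs, and these are determined by $M$.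

\begin{proof}
Existence is Lemma~\ref{lem:exist}. Let $\ker\phi_1=\ker\phi_2=M$. Both seminorms vanish on $M$, so let $g\in A\setminus M$ and write $gh=1+m$ with $h\in A$, $m\in M$. If $m=0$, then $g$ has no zero and $\phi_1(g)=\phi_2(g)=\|g\|$ by (M4).

Let $m\ne0$. Apply Sections~\ref{sec:interp} and~\ref{sec:ext} with $J$ a point, $f=m$, $\beta=\|m\|$, $\eta=\frac12$ and $r\in|K^*|$, $r<\min(1,\|m\|)$. The discs $B_i$, $i\in J'$, and the map $\pi$ depend only on $m$ and $r$. Since $\phi_k(m)=0$, Proposition~\ref{prop:ext} gives $\psi_k\in\operatorname{Mult}(L_{J'})$ with $\psi_k\circ\pi^*=\phi_k$ for $k=1,2$.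

\emph{The large sets are the same.} For $S\subset J'$ write $1_S=\pi^*H+(\pi^*m)h'$ by Proposition~\ref{prop:interp}. Since $\psi_k((\pi^*m)h')=\phi_k(m)\psi_k(h')=0$, (M1) gives $\psi_k(1_S)=\phi_k(H)$, which is $0$ if and only if $H\in M$. So $S$ is large for $\psi_1$ if and only if it is large for $\psi_2$.

\emph{Comparison at $g$.} On $B_i$ we have $|m|\le r<1$, so $|gh|=1$ and $g$ has no zero. By (F4), $g$ is a unit of $A_{B_i}$ and, with $\gamma_i=\|g\|_i>0$, its inverse has norm $1/\gamma_i$. Let $c>\phi_1(g)$ and $S=\{i:\gamma_i\ge c\}$. Let $w\in L_{J'}$ have components $g^{-1}$ for $i\in S$ and $0$ otherwise; then $\|w\|\le1/c$ and $w\,\pi^*g=1_S$. Hence $\psi_1(1_S)=\psi_1(w)\phi_1(g)\le\phi_1(g)/c<1$, and $S$ is not large for $\psi_1$. So $J'\setminus S$ is large for $\psi_1$, hence for $\psi_2$, and Lemma~\ref{lem:large}(b) gives $\phi_2(g)=\psi_2(\pi^*g)\le c$. Letting $c\to\phi_1(g)$ we get $\phi_2(g)\le\phi_1(g)$, and exchanging $\phi_1$ and $\phi_2$ gives equality.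
\end{proof}

\subsection*{A uniform corona theorem}
If $\sum f_lg_l=1$ in $A$, then $\max_l|f_l(x)|\ge1/\max_l\|g_l\|$ on $D$. The corona theorem is the converse. Because density holds for $L_{\mathbb N}$ and not only for $A$, a sequence of problems can be treated as a single one, and this yields a bound that does not depend on the functions.

\begin{theorem}\label{thm:corona}
For all $n\ge1$ and $\delta\in(0,1]$ there is a constant $C(K,n,\delta)$ with the following property. Whenever $f_1,\dots,f_n\in A$ satisfy $\|f_l\|\le1$ for all $l$ and $\max_l|f_l(x)|\ge\delta$ for all $x\in D$, there are $g_1,\dots,g_n\in A$ with $\sum_lf_lg_l=1$ and $\|g_l\|\le C(K,n,\delta)$.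
\end{theorem}

\begin{proof}
Suppose not. Then for each $k\in\mathbb{N}$ there is a tuple $(f_{1,k},\dots,f_{n,k})$ satisfying the hypotheses that admits no solution with all $\|g_l\|\le k$. Put $F_l=(f_{l,k})_k$, an element of $L_{\mathbb N}$ because $\|f_{l,k}\|\le1$. Suppose that $F_1,\dots,F_n$ lie in a maximal ideal of $L_{\mathbb N}$. By Lemma~\ref{lem:exist} there is $\psi\in\operatorname{Mult}(L_{\mathbb N})$ with $\psi(F_l)=0$ for all $l$, and Theorem~\ref{thm:LJ} with $\varepsilon=\delta/2$ gives $(k,x)\in\mathbb{N}\times D$ with $|f_{l,k}(x)|\le\delta/2$ for all $l$, against the hypothesis. So the $F_l$ generate the unit ideal: $\sum_lF_lG_l=1$ with $G_l\in L_{\mathbb N}$. For $k\ge\max_l\|G_l\|$ the $k$-th components $G_{l,k}$ solve the $k$-th problem with norms $\le k$, a contradiction.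
\end{proof}

\begin{thebibliography}{9}

\bibitem{berk}
Berkovich, \emph{Spectral Theory and Analytic Geometry over Non-Archimedean Fields}.

\bibitem{corona}
\emph{The ultrametric corona problem and spherically complete fields},
\texttt{https://homsy-staging.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 3D0C6483D99356BD7C1FC88202407ECF/\allowbreak S0013091508000837a.pdf/\allowbreak ultrametric\_corona\_problem\_\allowbreak and\_spherically\_\allowbreak complete\_fields.pdf}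

\end{thebibliography}
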